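\title{Separation $1/f_c$ does not suffice for super-resolution by total-variation minimization}

\begin{abstract}
A finite combination of point masses on the circle is to be recovered from its Fourier coefficients of order at most $f_c$ by minimizing the total-variation norm among all measures with the same coefficients. We disprove the conjecture that this succeeds whenever the points are at least $1/f_c$ apart. There are $\varepsilon>0$ and a fixed finite pattern of spikes with amplitudes $\pm1$ which, placed at scale $1/f_c$, has separation at least $(1+\varepsilon)/f_c$ and fails to be a minimizer for every large $f_c$. On an exact grid of spacing $1/f_c$, by contrast, recovery always succeeds. The proof rescales the dual problem to entire functions on the line, shows that a unit grid with one lengthened gap carries signs that no admissible function interpolates, and returns to finitely many spikes by compactness.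
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb T=[0,1]$ with the endpoints identified, and measure distances on $\mathbb T$ with wrap-around: the distance between $t$ and $t'$ is $\min_{m\in\mathbb Z}|t-t'-m|$. A \emph{signal} is a discrete measure
\[
\mu=\sum_j a_j\,\delta_{t_j}
\]
with finite nonempty support $T=\{t_j\}\subset\mathbb T$ and complex amplitudes $a_j\ne0$. The numbers $a_j/|a_j|$ are its \emph{phases}. Given a positive integer $f_c$, the cut-off frequency, we observe only the low-pass Fourier coefficients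
\[
\widehat\mu(k)=\int_{\mathbb T}e^{-2\pi ikt}\,d\mu(t)=\sum_ja_je^{-2\pi ikt_j},\qquad k\in\mathbb Z,\ |k|\le f_c .
\]
A finite complex Borel measure $\nu$ on $\mathbb T$ is \emph{feasible} if $\widehat\nu(k)=\widehat\mu(k)$ for all $|k|\le f_c$. \emph{TV minimization} is the convex program
\begin{equation}\label{eq:TV}
\text{minimize }\ \|\nu\|_{\mathrm{TV}}\ \text{ over all feasible }\nu,
\end{equation}
where $\|\nu\|_{\mathrm{TV}}=|\nu|(\mathbb T)$ is the total-variation norm; for the signal itself $\|\mu\|_{\mathrm{TV}}=\sum_j|a_j|$. We say that TV minimization \emph{succeeds} for $\mu$ if $\mu$ is the unique solution of \eqref{eq:TV}.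

Success cannot be expected when spikes are too close. The signal $\mu=\delta_0-\delta_d$ has norm $2$ and coefficients $|\widehat\mu(k)|=|1-e^{-2\pi ikd}|\le 2\pi f_cd$. The measure with density $\sum_{|k|\le f_c}\widehat\mu(k)e^{2\pi ikt}$ is feasible and has norm at most $(2f_c+1)\,2\pi f_cd$, which is less than $2$ for small $d$. One therefore imposes a lower bound on the \emph{minimum separation} $\Delta(T)$, the smallest distance between two distinct points of $T$, with $\Delta(T)=+\infty$ if $|T|=1$. The natural unit is $1/f_c$, the shortest period among the observed exponentials. TV minimization succeeds whenever $\Delta\ge2/f_c$ \cite{CFG2012}, and also whenever $\Delta\ge1.26/f_c$ \cite{FG2016}; these results were proved under hypotheses requiring $f_c$ to be large, such as $f_c\ge128$ and $f_c\ge10^3$ respectively. The conjecture that we take from \cite{Seis} is that TV minimization succeeds if $\Delta\ge1/f_c$. We consider it in the following form.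

\begin{quote}
\emph{Is there an $f_0$ such that, for all integers $f_c\ge f_0$, TV minimization succeeds for every signal whose support satisfies $\Delta(T)\ge1/f_c$?}
\end{quote}

The constant $1$ is the one to guess. No smaller constant works (Example~\ref{ex:below}), and the densest supports with $\Delta\ge1/f_c$, where one would look for trouble first, cause none:

\begin{proposition}\label{prop:grid}
For every $f_c\ge1$, if $T\subset\{\theta+j/f_c\}_{j=0}^{f_c-1}$ for some $\theta$, then TV minimization succeeds for every signal supported on $T$, with arbitrary complex amplitudes.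
\end{proposition}

Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
There are $\varepsilon>0$, $\eta>0$, an integer $n\ge2$, real numbers $\tau_1<\dots<\tau_n$ with $\tau_{j+1}-\tau_j\ge1+\varepsilon$, signs $v_j\in\{\pm1\}$, and $f_0$ such that the following holds for every integer $f_c\ge f_0$.
\begin{enumerate}
\item[(i)] The set $T=\{\tau_j/f_c\bmod1\}$ has $n$ points, and $\Delta(T)\ge(1+\varepsilon)/f_c>1/f_c$.
\item[(ii)] No signal $\mu=\sum_ja_j\delta_{\tau_j/f_c}$ with $a_j/|a_j|=v_j$ (for example $a_j=v_j$) is a minimizer of \eqref{eq:TV}. In fact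
\[
\min_{\nu\ \mathrm{feasible}}\|\nu\|_{\mathrm{TV}}\le\|\mu\|_{\mathrm{TV}}-\frac{\eta^2}{2}\min_j|a_j| .
\]
\item[(iii)] No signal whose support contains $T$ and whose phases on $T$ are the $v_j$ is a minimizer of \eqref{eq:TV}.
\end{enumerate}
\end{theorem}

Let $C_*$ be the infimum of the constants $C$ with the property that, for all large $f_c$, the condition $\Delta\ge C/f_c$ implies success. By Theorem~\ref{thm:main} no $C\le1+\varepsilon$ has this property, so $C_*>1$; and $C_*\le1.26$ by \cite{FG2016}. The failure is uniform in $f_c$ and needs only a bounded number of spikes. We do not determine the value of $C_*\in(1,1.26]$, and since the last step of the proof is a compactness argument, it gives no numerical values of $\varepsilon$, $\eta$ or $n$.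

The counterexample comes from an arbitrarily slight defect in the grid of Proposition~\ref{prop:grid}: in units of $1/f_c$, all gaps equal $1$ except one gap $1+\delta$, where any $\delta\in(0,\frac12)$ will do. Section~\ref{sec:dual} converts success into an interpolation problem for trigonometric polynomials and proves Proposition~\ref{prop:grid}. Section~\ref{sec:two} shows the obstruction by hand for two spikes. Sections~\ref{sec:line}--\ref{sec:signs} establish it for the infinite defective grid on the line, and Section~\ref{sec:finite} deduces Theorem~\ref{thm:main}.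

\section{Dual certificates and the uniform grid}\label{sec:dual}

Let $V$ be the space of trigonometric polynomials $\sum_{|k|\le f_c}\gamma_ke^{2\pi ikt}$, $\gamma_k\in\mathbb C$, with the norm $\|q\|_\infty=\max_{\mathbb T}|q|$. The exponentials $e^{-2\pi ikt}$, $|k|\le f_c$, span $V$, so $\nu$ is feasible exactly when $\int p\,d\nu=\int p\,d\mu$ for all $p\in V$. We shall use that a nonzero trigonometric polynomial $p$ of degree at most $m$ has at most $2m$ zeros on $\mathbb T$, counted with multiplicity, because $w^mp$ is a polynomial of degree at most $2m$ in $w=e^{2\pi it}$.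

\begin{lemma}\label{lem:dual}
Let $\mu=\sum_ja_j\delta_{t_j}$ be a signal with support $T$, and let $s_j=\overline{a_j}/|a_j|$.
\begin{enumerate}
\item[(a)] The minimum in \eqref{eq:TV} is attained and equals $\displaystyle\max_{q\in V,\ \|q\|_\infty\le1}\operatorname{Re}\sum_ja_jq(t_j)$.
\item[(b)] If $\mu$ is a minimizer, there is $q\in V$ with $\|q\|_\infty\le1$ and $q(t_j)=s_j$ for all $j$.
\item[(c)] If $|T|\le2f_c+1$ and some $q\in V$ satisfies $q(t_j)=s_j$ for all $j$ and $|q|<1$ on $\mathbb T\setminus T$, then TV minimization succeeds for $\mu$.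
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $L(p)=\int p\,d\mu$ for $p\in V$. If $\nu$ is feasible, then $|L(p)|=|\int p\,d\nu|\le\|p\|_\infty\|\nu\|_{\mathrm{TV}}$, so $\|L\|\le\|\nu\|_{\mathrm{TV}}$. Conversely, by the Hahn--Banach theorem $L$ extends to $C(\mathbb T)$ with the same norm, and by the Riesz representation theorem every bounded functional on $C(\mathbb T)$ is integration against a finite complex Borel measure whose TV norm is the norm of the functional. This measure is feasible, so the minimum is attained and equals $\|L\|$. The unit ball of $V$ is compact, because $V$ is finite-dimensional, and is invariant under multiplication by unimodular constants. Hence $\|L\|=\max|L(q)|=\max\operatorname{Re}L(q)$.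

(b) A maximizer $q$ in (a) satisfies $\operatorname{Re}\sum_ja_jq(t_j)=\sum_j|a_j|$. Since $|a_jq(t_j)|\le|a_j|$, every term must satisfy $a_jq(t_j)=|a_j|$.

(c) For feasible $\nu$,
\[
\|\mu\|_{\mathrm{TV}}=\int q\,d\mu=\int q\,d\nu\le\int|q|\,d|\nu|\le\|\nu\|_{\mathrm{TV}} ,
\]
so $\mu$ is a minimizer. If $\nu$ is another one, then $\int(1-|q|)\,d|\nu|=0$, which forces $|\nu|(\mathbb T\setminus T)=0$. Thus $\nu-\mu=\sum_jd_j\delta_{t_j}$, and with the distinct numbers $z_j=e^{-2\pi it_j}$ we have $\sum_j(d_jz_j^{-f_c})z_j^{\,m}=0$ for $m=0,\dots,2f_c$. As $|T|\le2f_c+1$, the Vandermonde determinant gives $d_j=0$ for all $j$.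
\end{proof}

A polynomial $q$ as in (b) is called a \emph{certificate}. To show failure we must show that no certificate exists. Suppose that the phases are signs $v_j=\pm1$. Then $r=\operatorname{Re}q$ lies in $V$ and is again a certificate, and since $r(t_j)=\pm1$ is an extreme value of a function bounded by $1$, we also have $r'(t_j)=0$. Each spike thus imposes two linear conditions on a real space of dimension $2f_c+1$, and $\Delta\ge1/f_c$ allows at most $f_c$ spikes. This count is what singles out $1/f_c$. In one direction it is easily made rigorous.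

\begin{example}[failure just below $1/f_c$]\label{ex:below}
Place $n=f_c+2$ equally spaced spikes on $\mathbb T$, all with amplitude $+1$ except one with amplitude $-1$. A real certificate $r$ would be nonconstant, and $r'$ would vanish at the $n$ spikes and, by Rolle's theorem, inside each of the $n-2$ arcs whose two endpoints carry $+1$. That is $2n-2=2f_c+2$ zeros for a nonzero polynomial of degree at most $f_c$, which is impossible. So TV minimization fails with $\Delta=1/(f_c+2)$, and this is at least $C/f_c$ for large $f_c$ whenever $C<1$.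
\end{example}

On the grid of spacing exactly $1/f_c$ a certificate can be written down for all phases.

\begin{proof}[Proof of Proposition~\ref{prop:grid}]
Since $V$ is invariant under translation, a certificate may be translated along with the signal, and we take $\theta=0$. Let
\[
K(t)=\Big(\frac{\sin\pi f_ct}{f_c\sin\pi t}\Big)^2=\frac1{f_c^2}\Big|\sum_{m=0}^{f_c-1}e^{2\pi imt}\Big|^2=\frac1{f_c^2}\sum_{|k|<f_c}(f_c-|k|)\,e^{2\pi ikt}
\]
be the normalized Fej\'er kernel. It lies in $V$, it is nonnegative, $K(0)=1$, and its only zeros are the grid points $j/f_c\neq0$. Moreover $\sum_{j=0}^{f_c-1}e^{-2\pi ikj/f_c}$ vanishes for $0<|k|<f_c$ and equals $f_c$ for $k=0$, so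
\[
\sum_{j=0}^{f_c-1}K(t-j/f_c)=1\qquad\text{for all }t .
\]
Let $s_j=\overline{a_j}/|a_j|$. Since $|T|\le f_c$, it suffices to find $q$ as in Lemma~\ref{lem:dual}(c).

Suppose first that $T$ is not the full grid or that the $s_j$ are not all equal. Put $q(t)=\sum_{t_j\in T}s_jK(t-t_j)$. Then $q(t_j)=s_j$, and $q=0$ at the grid points outside $T$. Off the grid all $f_c$ weights $K(t-j/f_c)$ are positive with sum $1$. If $T$ misses a grid point, then $|q(t)|\le\sum_{t_j\in T}K(t-t_j)<1$. Otherwise $q(t)$ is a convex combination, with positive weights, of points of the unit circle that are not all equal, and $|q(t)|<1$ by strict convexity of the disc.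

In the remaining case $T$ is the full grid and all $s_j$ equal one number $s$; the previous formula gives the constant $s$, which is not strictly below $1$ in modulus off $T$. Put instead $q(t)=s\,(1-\frac12\sin^2\pi f_ct)=s\,(\frac34+\frac14\cos2\pi f_ct)\in V$. Then $q=s$ on $T$ and $|q|<1$ off $T$.
\end{proof}

This proof rests on one property: the functions $K(\cdot-j/f_c)$, which equal $1$ at one node and vanish to second order at the others, form a \emph{nonnegative} partition of unity. For other nodes such functions still sum to $1$, but they can take negative values. We now see how this obstructs a certificate.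

\section{Two spikes and cut-off frequency two}\label{sec:two}

Take $f_c=2$ and the angle $s=2\pi t$. Put a spike of sign $+1$ at $s=\alpha$ and one of sign $-1$ at $s=-\alpha$, with $0<\alpha\le\pi/2$. A real certificate $q$ has degree at most $2$ and satisfies $q(\pm\alpha)=\pm1$, $q'(\pm\alpha)=0$: four conditions on five parameters. We determine all such $q$. Let
\[
A=\frac{s-\alpha}2,\qquad B=\frac{s+\alpha}2,\qquad b=\cot\alpha,\qquad G(s)=\sin A\,\sin B=\tfrac12(\cos\alpha-\cos s),
\]
and consider the polynomials of degree at most $2$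
\[
\ell_+=\frac{\sin^2B\,(1-2b\sin A\cos A)}{\sin^2\alpha},\qquad
\ell_-=\frac{\sin^2A\,(1+2b\sin B\cos B)}{\sin^2\alpha}.
\]
Since $B-A=\alpha$,
\begin{align*}
(\ell_++\ell_-)\sin^2\alpha&=\sin^2A+\sin^2B-2b\sin A\sin B\,\sin(B-A)\\
&=\sin^2A+\sin^2B-2\sin A\sin B\cos(B-A)=\sin^2(B-A),
\end{align*}
so $\ell_++\ell_-=1$. As $\ell_\pm$ has a double zero at $\mp\alpha$, the function $\ell_+-\ell_-=1-2\ell_-=2\ell_+-1$ satisfies the four conditions. The difference $p=q-(\ell_+-\ell_-)$ has double zeros at $\pm\alpha$; choosing $c$ so that $p-cG^2$ vanishes at one further point gives five zeros, whence $p=cG^2$. So one real constant $c$ is free, and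
\[
1-q=G^2\,(2w_--c),\qquad 1+q=G^2\,(2w_++c),\qquad\text{where }w_\pm=\ell_\pm/G^2 .
\]
The condition $|q|\le1$ says that $c\le2w_-$ and $c\ge-2w_+$ away from the nodes. Now
\[
w_+=\frac{1+y^2-2by}{\sin^2\alpha}\ \ (y=\cot A),\qquad w_-=\frac{1+y^2+2by}{\sin^2\alpha}\ \ (y=\cot B),
\]
and $y$ runs through $\mathbb R$ in each case, so both functions have minimum $(1-b^2)/\sin^2\alpha$. If $b\le1$, then $c=0$ gives a certificate; for $\alpha=\pi/2$ the nodes are equally spaced, $b=0$, and $\ell_\pm$ are the translates of $K$. If $b>1$, that is $\alpha<\pi/4$, then $w_-<0$ somewhere forces $c<0$, while $w_+<0$ somewhere forces $c>0$. No certificate exists.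

This is the whole mechanism, but the example is no counterexample: failure begins only when the spikes are at distance $\alpha/\pi<\frac14=\frac1{2f_c}$. There are two obstacles. First, one needs $f_c$ nodes to leave a single free constant, and $f_c$ gaps of length at least $1/f_c$ that sum to $1$ are all equal. Second, a small asymmetry $b$ is absorbed by the term $1$ in $1+y^2\mp2by$.

Both obstacles disappear in the limit $f_c\to\infty$ with lengths measured in units of $1/f_c$, where the circle becomes the line. An infinite set of nodes can have all gaps at least $1$ and one gap longer, and still leave only one free constant. As for the second obstacle, let $u$ be the rescaled distance to a node and $Y=(\pi/f_c)\cot(\pi u/f_c)$. For $f_c=2$ we have $Y=\pi y/2$, and $w_\pm$ is a positive multiple of $Y^2+\beta Y+\pi^2/f_c^2$ with $\beta=\mp\pi b$. The minimum of this expression is $\pi^2/f_c^2-\beta^2/4$. As $f_c\to\infty$ the expression tends to $u^{-2}+\beta u^{-1}$, whose minimum $-\beta^2/4$ is negative for \emph{every} $\beta\ne0$.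

\section{The line: admissible functions and the defective grid}\label{sec:line}

We need a class of functions that contains the rescaled certificates for all $f_c$ at once and is closed under limits. Let $\mathcal B$ be the set of entire functions $F$ with
\[
|F(z)|\le e^{2\pi|\operatorname{Im}z|}\qquad(z\in\mathbb C).
\]
In particular $|F|\le1$ on $\mathbb R$, and the constant $1$ lies in $\mathcal B$.

\begin{lemma}\label{lem:B}
\begin{enumerate}
\item[(a)] If $q\in V$ and $\|q\|_\infty\le1$, then $F(z)=q(z/f_c)$ lies in $\mathcal B$.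
\item[(b)] Every sequence in $\mathcal B$ has a subsequence converging locally uniformly to an element of $\mathcal B$.
\item[(c)] If $F\in\mathcal B$, then $\frac12\big(F(z)+\overline{F(\bar z)}\big)$ lies in $\mathcal B$ and equals $\operatorname{Re}F$ on $\mathbb R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) With $w=e^{2\pi iz}$ write $q(z)=w^{-f_c}p(w)=w^{f_c}\tilde p(1/w)$, where $p$ and $\tilde p$ are polynomials bounded by $1$ on the unit circle and hence, by the maximum principle, on the closed unit disc. If $\operatorname{Im}z\ge0$, then $|w|=e^{-2\pi\operatorname{Im}z}\le1$ and the first form gives $|q(z)|\le|w|^{-f_c}$. If $\operatorname{Im}z\le0$, then $|1/w|\le1$ and the second gives $|q(z)|\le|w|^{f_c}$. In both cases $|q(z)|\le e^{2\pi f_c|\operatorname{Im}z|}$.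

(b) The family $\mathcal B$ is uniformly bounded on each compact set, so Montel's theorem gives a subsequence converging locally uniformly to an entire function, and the defining inequality passes to the limit.

(c) The function $\overline{F(\bar z)}$ is entire and has modulus $|F(\bar z)|\le e^{2\pi|\operatorname{Im}z|}$.
\end{proof}

Fix $\delta\in(0,\frac12)$ and let
\[
\lambda_k=\frac{1+\delta}2+k\quad(k\ge0),\qquad\Lambda=\{\pm\lambda_k:k\ge0\}.
\]
Consecutive points of $\Lambda$ are at distance $1$, except that $\lambda_0-(-\lambda_0)=1+\delta$. As in Section~\ref{sec:two} we want a function $G$ with simple zeros exactly at the nodes, and $G^2$ should grow like an element of $\mathcal B$. The Gamma function supplies it. We recall the facts needed; $\psi=\Gamma'/\Gamma$.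
\begin{itemize}
\item $1/\Gamma$ is entire, with simple zeros exactly at $0,-1,-2,\dots$; $\Gamma(z+1)=z\Gamma(z)$, hence $\psi(z+1)=\psi(z)+1/z$.
\item Reflection: $\Gamma(z)\Gamma(1-z)=\pi/\sin\pi z$.
\item $\log\Gamma$ is convex on $(0,\infty)$, and $\psi(x')-\psi(x)=\sum_{m\ge0}\big(\frac1{x+m}-\frac1{x'+m}\big)$ for $x,x'>0$.
\item By Stirling's formula, for fixed $\rho,\sigma>0$, $\Gamma(z+\rho)/\Gamma(z+\sigma)\sim z^{\rho-\sigma}$ as $|z|\to\infty$, uniformly in $\operatorname{Re}z\ge0$.
\end{itemize}
For the perfect grid $\mathbb Z+\frac12$, reflection gives $\pi^{-1}\cos\pi z=1/\big(\Gamma(\frac12+z)\Gamma(\frac12-z)\big)$, where one factor carries the negative zeros and the other the positive ones. Pushing each half outward by $\delta/2$ gives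
\[
G(z)=\frac1{\Gamma(\lambda_0+z)\,\Gamma(\lambda_0-z)},
\]
an even entire function, real on $\mathbb R$, with simple zeros exactly at the points of $\Lambda$. The analogues of $w_\pm$ are the principal parts of $1/G^2$. For $k\ge0$ put
\[
A_k=\Big(\frac{\Gamma(k+1+\delta)}{\Gamma(k+1)}\Big)^2,\qquad\beta_k=2\big[\psi(k+1+\delta)-\psi(k+1)\big],
\]
\begin{equation}\label{eq:w}
w_{\lambda_k}(z)=A_k\Big[\frac1{(z-\lambda_k)^2}+\frac{\beta_k}{z-\lambda_k}\Big],\qquad
w_{-\lambda_k}(z)=A_k\Big[\frac1{(z+\lambda_k)^2}-\frac{\beta_k}{z+\lambda_k}\Big].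
\end{equation}

\begin{lemma}\label{lem:nodes}
\begin{enumerate}
\item[(a)] For each $t\in\Lambda$, the function $1/G^2-w_t$ is bounded near $t$.
\item[(b)] $0<A_k\le(k+1)^{2\delta}$ and $0<\beta_k\le4\delta/(k+1)$.
\item[(c)] $\sum_kA_k\lambda_k^{-2}<\infty$ and $\sum_kA_k\beta_k\lambda_k^{-1}<\infty$. For every $E\subset\Lambda$ the series $W_E=\sum_{t\in E}w_t$ converges absolutely and locally uniformly on $\mathbb C\setminus E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) From $\Gamma(1+s)=s(s-1)\cdots(s-k)\,\Gamma(s-k)$ and $1/\Gamma(1+s)=1-\psi(1)s+O(s^2)$ we get, as $s\to0$,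
\[
\frac1{\Gamma(s-k)}=(-1)^kk!\,s\,\frac{\prod_{j=1}^k(1-s/j)}{\Gamma(1+s)}=(-1)^kk!\,s\,\big(1-s\,\psi(k+1)+O(s^2)\big),
\]
because $\psi(1)+\sum_{j=1}^k1/j=\psi(k+1)$. Let $z=\lambda_k+u$. Then $\lambda_0-z=-u-k$, so we use this with $s=-u$, while $\lambda_0+z=k+1+\delta+u$ and $1/\Gamma(k+1+\delta+u)=\big(1-u\,\psi(k+1+\delta)+O(u^2)\big)/\Gamma(k+1+\delta)$. Multiplying,
\[
G(\lambda_k+u)=(-1)^{k+1}\frac{k!}{\Gamma(k+1+\delta)}\;u\,\Big(1-\frac{\beta_k}2u+O(u^2)\Big),
\]
and therefore $1/G^2=A_ku^{-2}(1+\beta_ku+O(u^2))=w_{\lambda_k}+O(1)$. Since $G$ is even and $w_{-\lambda_k}(z)=w_{\lambda_k}(-z)$, the claim at $-\lambda_k$ follows.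

(b) By log-convexity, $\Gamma(x+\delta)\le\Gamma(x)^{1-\delta}\Gamma(x+1)^\delta=x^\delta\,\Gamma(x)$; take $x=k+1$. The series for $\psi$ gives
\begin{equation}\label{eq:beta}
\beta_k=2\sum_{m\ge0}\Big(\frac1{k+1+m}-\frac1{k+1+\delta+m}\Big)=2\sum_{m\ge0}\frac\delta{(k+1+m)(k+1+\delta+m)},
\end{equation}
which is positive and at most $2\delta\sum_{j\ge k+1}j^{-2}\le2\delta\big(\frac1{(k+1)^2}+\frac1{k+1}\big)\le\frac{4\delta}{k+1}$.

(c) Since $\lambda_k\ge(k+1)/2$, the terms of both series are $O((k+1)^{2\delta-2})$, and $2\delta-2<-1$. If $|z|\le R$ and $\lambda_k\ge2R$, then $|z\mp\lambda_k|\ge\lambda_k/2$, so $|w_{\pm\lambda_k}(z)|\le A_k(4\lambda_k^{-2}+2\beta_k\lambda_k^{-1})$, and the Weierstrass test applies.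
\end{proof}

Formula \eqref{eq:beta} shows what $\beta_k$ measures: $k+1+\delta+m$ is the distance from $\lambda_k$ to $-\lambda_m$, and $k+1+m$ is what this distance would be without the defect. So $\beta_k$ is the asymmetry of $\Lambda$ seen from $\lambda_k$, the counterpart of $b$ in Section~\ref{sec:two}.

\section{The interpolation formula}\label{sec:interp}

On the circle, counting zeros showed that the interpolant is unique up to a multiple of $G^2$. On the line there is nothing finite to count. The substitute is a Liouville argument: subtract from $F/G^2$ all its principal parts and show that the entire remainder grows more slowly than $|z|$.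

\begin{lemma}\label{lem:interp}
Let $\Lambda=P\cup S$ be a partition, and let $F\in\mathcal B$ be real on $\mathbb R$ with $F=1$ on $P$ and $F=-1$ on $S$. Then there is $c\in\mathbb R$ such that
\[
\frac{F}{G^2}=c+W_P-W_S\qquad\text{on }\mathbb C\setminus\Lambda .
\]
For $F\equiv1$ the constant is $0$, that is, $1/G^2=W_\Lambda$.
\end{lemma}

\begin{proof}
Let $v_t=F(t)$ for $t\in\Lambda$. Since $F$ is real and bounded by $1$ on $\mathbb R$, each $t\in\Lambda$ is an extremum, so $F'(t)=0$ and $F(z)=v_t+O((z-t)^2)$. By Lemma~\ref{lem:nodes}(a), $F/G^2=v_tw_t+O(1)$ near $t$. Hence the singularities of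
\[
H=\frac F{G^2}-\sum_{t\in\Lambda}v_tw_t
\]
are removable, and $H$ is entire. We estimate $H$ on the circles $|z|=r_N:=\lambda_N+\frac12$, which pass midway between nodes: there
\begin{equation}\label{eq:dist}
|z\mp\lambda_k|\ge|r_N-\lambda_k|=|N-k+\tfrac12|\ge\tfrac12\qquad(k\ge0).
\end{equation}

\emph{The quotient $F/G^2$.} Since $G$ is even and the bound on $|F|$ is unchanged under $z\mapsto-z$, it suffices to bound $e^{2\pi|\operatorname{Im}z|}/|G(z)|^2$ for $\operatorname{Re}z\ge0$. By reflection applied to $\Gamma(\lambda_0-z)$,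
\[
\frac1{G(z)}=\frac{\Gamma(z+\lambda_0)}{\Gamma(z+1-\lambda_0)}\cdot\frac\pi{\sin\pi(\lambda_0-z)} .
\]
The ratio of Gamma functions is continuous on $\operatorname{Re}z\ge0$ and asymptotic to $z^{2\lambda_0-1}=z^\delta$ there, so
\begin{equation}\label{eq:Ginv}
\frac1{|G(z)|}\le\frac{C_1|z|^\delta}{|\sin\pi(\lambda_0-z)|}\qquad(\operatorname{Re}z\ge0,\ |z|\ge1,\ z\notin\Lambda),
\end{equation}
with $C_1$ depending only on $\delta$. On our half circle, $z$ is at distance at least $\frac12$ from $\lambda_0+\mathbb Z$: the positive points of this set are the $\lambda_k$, covered by \eqref{eq:dist}, and a negative point is at distance at least $|z|>1$ because $\operatorname{Re}z\ge0$. The function $|\sin\pi\zeta|\,e^{-\pi|\operatorname{Im}\zeta|}$ is continuous, $1$-periodic, positive off $\mathbb Z$, and tends to $\frac12$ uniformly as $|\operatorname{Im}\zeta|\to\infty$; so it has a positive lower bound $c_1$ on the set where $\operatorname{dist}(\zeta,\mathbb Z)\ge\frac12$. The exponential factors cancel, and $|F/G^2|\le(C_1/c_1)^2\,r_N^{2\delta}$ on $|z|=r_N$.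

\emph{The series.} By \eqref{eq:dist} and Lemma~\ref{lem:nodes}(b),
\[
\Big|\sum_{t\in\Lambda}v_tw_t(z)\Big|\le2\sum_{k\ge0}\Big[\frac{(k+1)^{2\delta}}{(N-k+\frac12)^2}+\frac{4\delta\,(k+1)^{2\delta-1}}{|N-k+\frac12|}\Big].
\]
For $k\le2N+2$, the first terms sum to at most $(2N+3)^{2\delta}\sum_{m\in\mathbb Z}(m+\frac12)^{-2}=O(N^{2\delta})$, and since $(k+1)^{2\delta-1}\le1$, the second terms sum to at most $8\delta\sum_{m=0}^{N+1}(m+\frac12)^{-1}=O(\log N)$. For $k\ge2N+3$ we have $k-N-\frac12\ge\frac{k+1}2$, so the bracket is at most $(4+8\delta)(k+1)^{2\delta-2}$, and these terms sum to $O(1)$.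

Since $2\delta<1$, we obtain $\max_{|z|=r_N}|H|=o(r_N)$. Cauchy's estimates $|H^{(m)}(0)|\le m!\,r_N^{-m}\max_{|z|=r_N}|H|$ give $H^{(m)}(0)=0$ for $m\ge1$, so $H$ is a constant $c$. It is real because $F$, $G$ and all $w_t$ are real on $\mathbb R$.

Finally let $F\equiv1$ and $z=iy$ with $y\to+\infty$. Since $|\sin(\xi+i\xi')|^2=\sin^2\xi+\sinh^2\xi'$ for real $\xi,\xi'$, \eqref{eq:Ginv} gives $1/|G(iy)|\le C_1y^\delta/\sinh\pi y\to0$. Each $w_t(iy)$ tends to $0$, and $|iy-t|\ge|t|$ gives $|w_{\pm\lambda_k}(iy)|\le A_k(\lambda_k^{-2}+\beta_k\lambda_k^{-1})$, which is summable by Lemma~\ref{lem:nodes}(c). By dominated convergence $W_\Lambda(iy)\to0$, so $c=0$.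
\end{proof}

\begin{remark}[the hypothesis $\delta<\frac12$]
The bound $2\delta<1$ makes the series converge and the remainder $o(r_N)$; it is what leaves only one free constant. A longer gap leaves more. For $\delta=1$ the nodes are $\mathbb Z\setminus\{0\}$ and $G(z)=\sin\pi z/(\pi z)$; then $G^2$, $zG^2$ and $z^2G^2$ all vanish to second order at the nodes and are all $O(e^{2\pi|\operatorname{Im}z|})$.
\end{remark}

\section{Signs that cannot be interpolated}\label{sec:signs}

As in Section~\ref{sec:two}, Lemma~\ref{lem:interp} will give $c\le2W_S$ and $c\ge-2W_P$ on the real line, so we look for a partition in which both $W_S$ and $W_P$ take a negative value. A single term does: by \eqref{eq:w}, $w_{\lambda_k}(x)<0$ exactly when $x<\lambda_k-1/\beta_k$, and $w_{-\lambda_k}(x)<0$ exactly when $x>-\lambda_k+1/\beta_k$. The difficulty is that every node must be assigned to $P$ or $S$, that each term is large and positive near its node, and that $W_P+W_S=1/G^2>0$, so the two negative values occur at different points. We use two scales. Let $S$ consist of $-\lambda_0$ and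 very distant nodes; then at a bounded distance $W_S$ is essentially $w_{-\lambda_0}$. The complement $P$ is finite, so far beyond all of $P$ the sign of $W_P$ is decided by the sum of its residues, and all of these cancel in symmetric pairs except the one at $\lambda_0$. Thus, for $M\ge1$, let
\[
P=\{\lambda_0\}\cup\{\pm\lambda_k:1\le k\le M\},\qquad S=\{-\lambda_0\}\cup\{\pm\lambda_k:k>M\},
\]
with $v_t=+1$ on $P$ and $v_t=-1$ on $S$:
\[
\begin{array}{c|ccccccccccc}
t&\cdots&-\lambda_{M+1}&-\lambda_M&\cdots&-\lambda_1&-\lambda_0&\lambda_0&\cdots&\lambda_M&\lambda_{M+1}&\cdots\\\hline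
v_t&-&-&+&+&+&-&+&+&+&-&-
\end{array}
\]

\begin{lemma}\label{lem:signs}
If $M$ is large enough, there is no $F\in\mathcal B$ with $F(t)=v_t$ for all $t\in\Lambda$.
\end{lemma}

\begin{proof}
We first choose $M$. The function $w_{-\lambda_0}(x)=A_0(u^{-2}-\beta_0u^{-1})$, $u=x+\lambda_0$, is smallest at $u=2/\beta_0$. So let $x_0=2/\beta_0-\lambda_0$, which does not depend on $M$; then
\[
w_{-\lambda_0}(x_0)=A_0\Big[\frac{\beta_0^2}4-\frac{\beta_0^2}2\Big]=-\frac{A_0\beta_0^2}4<0 .
\]
If $\lambda_{M+1}\ge2|x_0|$, then $|x_0\mp\lambda_k|\ge\lambda_k/2$ for $k>M$. Hence $x_0\notin S$ and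
\[
|W_S(x_0)-w_{-\lambda_0}(x_0)|\le2\sum_{k>M}A_k\Big[\frac4{\lambda_k^2}+\frac{2\beta_k}{\lambda_k}\Big],
\]
the tail of a series that converges by Lemma~\ref{lem:nodes}(c). Fix $M$ so large that $\lambda_{M+1}\ge2|x_0|$ and this tail is less than $A_0\beta_0^2/8$. Then
\begin{equation}\label{eq:WS}
W_S(x_0)<0 .
\end{equation}
Next, $P$ is finite, and by \eqref{eq:w} $x\,w_{\pm\lambda_k}(x)\to\pm A_k\beta_k$ as $x\to-\infty$. Therefore
\[
x\,W_P(x)\to A_0\beta_0+\sum_{k=1}^M(A_k\beta_k-A_k\beta_k)=A_0\beta_0>0\qquad(x\to-\infty),
\]
and there is a negative number $x_1\notin\Lambda$ with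
\begin{equation}\label{eq:WP}
W_P(x_1)<0 .
\end{equation}

Suppose that $F$ exists. By Lemma~\ref{lem:B}(c) we may assume that $F$ is real on $\mathbb R$, since the prescribed values are real. Lemma~\ref{lem:interp}, applied to $F$ and to $1$, gives $F=G^2(c+W_P-W_S)$ and $1=G^2(W_P+W_S)$, so
\[
1-F=G^2\,(2W_S-c),\qquad1+F=G^2\,(2W_P+c).
\]
Both left sides are nonnegative on $\mathbb R$, and $G^2>0$ on $\mathbb R\setminus\Lambda$. Hence $c\le2W_S(x)$ and $c\ge-2W_P(x)$ for $x\in\mathbb R\setminus\Lambda$. The point $x_0$ might lie in $P$, but $W_S$ is continuous on $\mathbb R\setminus S$, so the first inequality holds on all of $\mathbb R\setminus S$. Now \eqref{eq:WS} gives $c<0$ and \eqref{eq:WP} gives $c>0$, a contradiction.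
\end{proof}

\begin{remark}[the hypothesis $\delta>0$]
Both \eqref{eq:WS} and \eqref{eq:WP} rest on $\beta_0>0$. For $\delta=0$ all $\beta_k$ vanish, $w_t(x)=(x-t)^{-2}>0$, and every choice of signs on $\mathbb Z+\frac12$ is interpolated by some $F\in\mathcal B$: Proposition~\ref{prop:grid} and Lemma~\ref{lem:dual}(b) give certificates for the nodes $t/f_c$ with $|t|<f_c/2$, and Lemma~\ref{lem:B}(a),(b) give a limit of their rescalings. For small $\delta>0$ the function $w_{-\lambda_0}$ turns negative only at distance $1/\beta_0\ge1/(4\delta)$ from its node, which is why the block of plus signs must be long.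
\end{remark}

\section{From the infinite grid to finitely many spikes}\label{sec:finite}

Lemma~\ref{lem:signs} concerns infinitely many nodes with minimal gap exactly $1$, whereas Theorem~\ref{thm:main} needs finitely many nodes, gaps strictly larger than $1$, and a definite loss in the norm. Compactness of $\mathcal B$ yields all three: the obstruction is already present on a finite part of $\Lambda$, and it survives small errors in positions and values. Fix $\delta$, $M$ and the signs $v_t$ as in Lemma~\ref{lem:signs}, and let $\Lambda_N=\{\pm\lambda_k:0\le k\le N\}$.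

\begin{lemma}\label{lem:compact}
There are $N\ge0$ and $\eta>0$ with the following property. For every family of real numbers $(x_t)_{t\in\Lambda_N}$ with $|x_t-t|\le\eta$ and every $F\in\mathcal B$, some $t\in\Lambda_N$ satisfies $|F(x_t)-v_t|>\eta$.
\end{lemma}

\begin{proof}
Otherwise, for each $N\ge1$ the property fails for the pair $(N,1/N)$: there are $F_N\in\mathcal B$ and real numbers $x_t^{(N)}$ with $|x_t^{(N)}-t|\le1/N$ and $|F_N(x_t^{(N)})-v_t|\le1/N$ for all $t\in\Lambda_N$. By Lemma~\ref{lem:B}(b) a subsequence of $(F_N)$ converges locally uniformly to some $F\in\mathcal B$. Each $t\in\Lambda$ lies in $\Lambda_N$ for large $N$, and since $x_t^{(N)}\to t$ and the convergence is uniform near $t$, we have $F_N(x_t^{(N)})\to F(t)$ along the subsequence. So $F(t)=v_t$ for all $t\in\Lambda$, contradicting Lemma~\ref{lem:signs}.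
\end{proof}

The freedom to move the nodes is now spent on a dilation that opens all gaps.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $N$ and $\eta$ from Lemma~\ref{lem:compact} and choose $\varepsilon>0$ with $\varepsilon\lambda_N\le\eta$. Let $n=2N+2$, let $\tau_1<\dots<\tau_n$ be the points $(1+\varepsilon)t$, $t\in\Lambda_N$, and let $v_j$ be the sign $v_t$ of the corresponding node. The gaps are $1+\varepsilon$, except for one gap $(1+\varepsilon)(1+\delta)$. Let $f_0\ge(1+\varepsilon)(2\lambda_N+1)$ and $f_c\ge f_0$.

(i) For $i<j$ the real number $d=(\tau_j-\tau_i)/f_c$ satisfies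
\[
\frac{1+\varepsilon}{f_c}\le d\le\frac{2(1+\varepsilon)\lambda_N}{f_c}\le1-\frac{1+\varepsilon}{f_c},
\]
the last step by the choice of $f_0$. The distance on $\mathbb T$ between the two points is $\min(d,1-d)\ge(1+\varepsilon)/f_c$.

(ii) Let $q\in V$ with $\|q\|_\infty\le1$, and write $q_j=q(\tau_j/f_c)$. By Lemma~\ref{lem:B}(a), $F(z)=q(z/f_c)$ lies in $\mathcal B$, and $F(\tau_j)=q_j$. Since $|(1+\varepsilon)t-t|\le\varepsilon\lambda_N\le\eta$ on $\Lambda_N$, Lemma~\ref{lem:compact} gives an index $i$ with
\begin{equation}\label{eq:miss}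
|q_i-v_i|>\eta .
\end{equation}
From $\eta^2<|q_i-v_i|^2=|q_i|^2-2\operatorname{Re}(v_iq_i)+1\le2-2\operatorname{Re}(v_iq_i)$ we get $\operatorname{Re}(v_iq_i)\le1-\eta^2/2$, while $\operatorname{Re}(v_jq_j)\le1$ for the other $j$. As $a_j=|a_j|v_j$,
\[
\operatorname{Re}\sum_ja_jq_j=\sum_j|a_j|\operatorname{Re}(v_jq_j)\le\sum_j|a_j|-\frac{\eta^2}2\min_j|a_j| .
\]
This holds for every such $q$, so Lemma~\ref{lem:dual}(a) gives the stated bound for the minimum, which is strictly smaller than $\|\mu\|_{\mathrm{TV}}$.

(iii) If a signal with support containing $T$ and phases $v_j$ on $T$ were a minimizer, Lemma~\ref{lem:dual}(b) would give $q\in V$ with $\|q\|_\infty\le1$ and $q(\tau_j/f_c)=\overline{v_j}=v_j$ for all $j$. This contradicts \eqref{eq:miss}.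
\end{proof}

\begin{thebibliography}{9}

\bibitem{CFG2012}
Cand\`es and Fernandez-Granda, 2012.

\bibitem{FG2016}
Fernandez-Granda, 2016.

\bibitem{Seis}
\emph{From Seismology to Compressed Sensing and Back, a Brief History of Optimization-Based Signal Processing},
\texttt{http://math.nyu.edu/\textasciitilde{}cfgranda/pages/stuff/seismography2cs.pdf}

\end{thebibliography}
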